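\title{Arc folders have the fixed point property}

\begin{abstract}
An arc folder is a continuum with a map onto $[0,1]$ whose fibers are arcs or points. We prove that every arc folder has the fixed point property. Given a map without fixed points, we attach to each fiber two integers, one for each side of the fiber, whose sum is $1$. For each thin strip between two fibers, the integers that point out of the strip also add up to $1$. With $n$ strips and $n-1$ cuts this gives $n=n-1$. The same count works over a dendrite, with chainable fibers, provided that enough fibers are arcs or points; this yields a characterization of dendrites among locally connected continua of dimension at most one.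
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{continuum} is a nonempty, compact, connected metric space, a \emph{map} is a continuous function, and an \emph{arc} is a space homeomorphic to $[0,1]$. A continuum $X$ has the \emph{fixed point property} (fpp) if every map $f:X\to X$ has a point $x$ with $f(x)=x$. An \emph{arc folder} is a continuum $X$ together with a map $\eta$ of $X$ onto $[0,1]$ such that every fiber $\eta^{-1}(t)$ is an arc or a single point.

\begin{example}\label{ex:folders}
(a) The interval $[0,1]$ with the identity and the square $[0,1]^2$ with a coordinate projection are arc folders.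

(b) The closure in the plane of $\{(t,\sin(1/t)):0<t\le1\}$, with the projection to the first coordinate, is an arc folder: the fiber over $0$ is an arc and all other fibers are points. This continuum is neither path connected nor locally connected.

(c) For a map $\phi:[0,1]\to[0,1]$, the set $\{(t,ty,\phi(y)):t,y\in[0,1]\}\subset\mathbb R^3$ with the projection to the first coordinate is an arc folder. For $t>0$ the fiber is an arc parametrized by $y$. As $t\to0$ these arcs fold onto the fiber $\{(0,0)\}\times\phi([0,1])$ as often as $\phi$ folds.
\end{example}

So the fibers near a given fiber lie close to it, but they need not resemble it. Every fiber $\eta^{-1}(t)$ with $0<t<1$ cuts $X$ into two parts, and it is natural to try to build up the fpp from the parts. The following question is posed in \cite{folders}.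

\begin{quote}
\textbf{Question.} Let $\eta:X\to[0,1]$ be an arc folder, and suppose that $\eta^{-1}([0,\frac12])$ and $\eta^{-1}([\frac12,1])$ both have the fpp. Does $X$ have the fpp?
\end{quote}

One would guess that the answer is yes. An arc folder is a family of arcs arranged along an arc, and there is no room for a hole around which a map could rotate; for the square, Brouwer's theorem confirms the guess. The theorem that usually turns the absence of holes into a fixed point is the Lefschetz theorem, but it is a statement about polyhedra and similar locally nice spaces, and Example~\ref{ex:folders}(b) is not of this kind. The guess is nevertheless correct, and the hypothesis on the two halves is not needed.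

\begin{theorem}\label{thm:main}
Every arc folder has the fixed point property. In particular, the answer to the Question is yes.
\end{theorem}

Each half in the Question is itself an arc folder after a rescaling of $\eta$, so it has the fpp automatically.

The method allows more general bases and fibers. A \emph{dendrite} is a locally connected continuum that contains no simple closed curve. A continuum $K$ is \emph{chainable} if for every $\varepsilon>0$ it has a cover by open sets $U_1,\dots,U_l$ of diameter less than $\varepsilon$ such that $U_j\cap U_{j'}\neq\emptyset$ exactly when $|j-j'|\le1$. Arcs are chainable. A point counts both as a dendrite and as a chainable continuum.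

\begin{theorem}\label{thm:dendrite}
Let $X$ be a compact metric space, $D$ a dendrite, and $\eta:X\to D$ a continuous surjection such that every fiber $\eta^{-1}(t)$ is a chainable continuum. Call $t\in D$ \emph{good} if $D\setminus\{t\}$ has exactly two components and $\eta^{-1}(t)$ is an arc or a point. If every nondegenerate arc in $D$ contains a good point, then $X$ has the fpp. In particular, if all fibers are arcs or points, then $X$ has the fpp.
\end{theorem}

\begin{corollary}\label{cor:char}
For a locally connected continuum $D$ with $\dim D\le1$ the following are equivalent:
\begin{itemize}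
\item[(a)] $D$ is a dendrite;
\item[(b)] every continuum admitting a map onto $D$ all of whose fibers are arcs or points has the fpp.
\end{itemize}
\end{corollary}

Restrictions of this kind on the fibers and on the base cannot simply be dropped: a rotation of the annulus $S^1\times[0,1]$ has no fixed point, and the annulus maps onto $[0,1]$ with circles as fibers and onto $S^1$ with arcs as fibers.

Section~\ref{sec:cut} defines the two integers attached to a cut. Section~\ref{sec:strip} states the formula for a strip and tests it on small cases, and Section~\ref{sec:stripproof}, the core of the paper, proves it. Section~\ref{sec:folders} shows that thin strips of an arc folder satisfy the hypotheses of the formula and proves Theorem~\ref{thm:main}. Section~\ref{sec:dendrites} treats dendrites.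

\section{Cutting along an arc}\label{sec:cut}

Throughout we use Tietze's extension theorem in the following form: if $K$ is an arc, a point or $\mathbb R^N$, then every map from a closed subset of a metric space $Y$ into $K$ extends to a map $Y\to K$. In particular, an arc or a point in a metric space is a retract of that space.

\subsection*{What the fpp of the two halves gives}
Let $X=A\cup B$ with $A,B$ closed and $K=A\cap B$ an arc or a point, let $r:X\to K$ be a retraction, and suppose that $f:X\to X$ has no fixed point. Let $r_A:X\to A$ be the identity on $A$ and $r$ on $B$. If $r_Af(x)=x$ for some $x\in A$, then $f(x)\notin A$, because otherwise $f(x)=x$. So $f(x)\in B\setminus K$ and $x=rf(x)\in K$. Thus the fpp of $A$ produces a fixed point of the self-map $h=rf|_K$ of $K$ that $f$ sends into $B\setminus K$, and the fpp of $B$ produces one that $f$ sends into $A\setminus K$. If $K$ is a point, these two statements contradict each other, and $X$ has the fpp. If $K$ is an arc, $h$ may have several fixed points and there is no contradiction. One reappears if we count: a self-map of an arc has algebraically exactly one fixed point, so the fixed points sent into $A\setminus K$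 and those sent into $B\setminus K$ cannot both count as $1$. The tool for such counts is the fixed point index.

\subsection*{The fixed point index}
A \emph{Euclidean neighborhood retract} (ENR) is a space homeomorphic to a retract of an open subset of some $\mathbb R^n$. Points, arcs, compact polyhedra and $\mathbb R^N$ are ENRs. Let $Y$ be an ENR, $V\subset Y$ open, and $\varphi:V\to Y$ a map whose fixed point set $\mathrm{Fix}(\varphi)$ is compact. The \emph{fixed point index} $I(\varphi)\in\mathbb Z$ is invariant under homeomorphisms of $Y$ and has the following properties \cite[VII.5--6]{Dold}.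
\begin{itemize}
\item \emph{Excision.} If $V'\subset V$ is open and contains $\mathrm{Fix}(\varphi)$, then $I(\varphi)=I(\varphi|V')$. The index of a map without fixed points is $0$.
\item \emph{Additivity.} If $V_1,\dots,V_l\subset V$ are disjoint open sets that cover $\mathrm{Fix}(\varphi)$, then $I(\varphi)=\sum_jI(\varphi|V_j)$.
\item \emph{Homotopy invariance.} If $\varphi_s:V\to Y$, $0\le s\le1$, is a homotopy and $\{(x,s):\varphi_s(x)=x\}$ is compact, then $I(\varphi_0)=I(\varphi_1)$.
\item \emph{Constants.} If $\varphi$ is constant with value in $V$, then $I(\varphi)=1$.
\item \emph{Commutativity}, in the only form we need. If $Y\subset\mathbb R^N$ is an ENR, $V\subset\mathbb R^N$ is open, and $\varphi:V\to\mathbb R^N$ has compact fixed point set and satisfies $\varphi(V)\subset Y$, then $I(\varphi)$ equals the index of the restriction $V\cap Y\to Y$.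
\item \emph{Lefschetz--Hopf.} For a self-map $\varphi$ of a compact polyhedron $P$, $I(\varphi)=\sum_q(-1)^q\operatorname{tr}\big(\varphi_*|H_q(P;\mathbb Q)\big)$.
\end{itemize}
In particular $I(h)=1$ for every self-map $h$ of an arc or a point $K$. If $F\subset\mathrm{Fix}(h)$ is compact and open in $\mathrm{Fix}(h)$, we write $I(h;F)$ for $I(h|V)$, where $V\subset K$ is any open set with $V\cap\mathrm{Fix}(h)=F$. Two such sets $V,V'$ give the same value, by excision to $V\cap V'$. If $F$ is a disjoint union of finitely many compact sets $F_j$, these have disjoint open neighborhoods, and $I(h;F)=\sum_jI(h;F_j)$.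

On an arc the index is read off from the direction of motion.

\begin{example}\label{ex:arcindex}
Let $h:[0,1]\to[0,1]$ be a map and let $c<d$ be points that $h$ does not fix. Then $I(h|(c,d))$ is $1$ if $h(c)>c$ and $h(d)<d$, it is $-1$ if $h(c)<c$ and $h(d)>d$, and it is $0$ otherwise. In the first case the linear homotopy from $h$ to the constant $(c+d)/2$ never fixes $c$ or $d$, so its fixed points in $[c,d]\times[0,1]$ form a compact subset of $(c,d)\times[0,1]$, and the index is $1$. If $h$ moves both $c$ and $d$ up (both down), the same argument with the constant $1$ (the constant $0$), which has no fixed point in $(c,d)$, gives $0$. In the second case, change $h$ to the constant $h(c)$ on $[0,c]$ and to the constant $h(d)$ on $[d,1]$. The new map has index $1$ on each of $[0,c)$ and $(d,1]$ and total index $1$, so its index on $(c,d)$ is $-1$.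
\end{example}

\subsection*{The cut index}
Let $X$ be a compact metric space, $X=A\cup B$ with $A,B$ closed and $K=A\cap B$ an arc or a point. Let $f:X\to X$ be a map that fixes no point of $K$. Choose a retraction $r:X\to K$ and put $h=rf|_K$. If $x\in K$ and $f(x)\in K$, then $h(x)=f(x)\neq x$. Hence
\begin{equation}\label{eq:offK}
f(x)\notin K\quad\text{for all }x\in\mathrm{Fix}(h),
\end{equation}
and $\mathrm{Fix}(h)$ is covered by the disjoint sets $V_A=K\cap f^{-1}(A\setminus K)$ and $V_B=K\cap f^{-1}(B\setminus K)$. These are open in $K$, because $A\setminus K=X\setminus B$ and $B\setminus K=X\setminus A$. So $\mathrm{Fix}(h)\cap V_A$ and $\mathrm{Fix}(h)\cap V_B$ are compact, and we may define the \emph{cut indices}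
\[
i(K,A)=I(h|V_A),\qquad i(K,B)=I(h|V_B).
\]
The integer $i(K,A)$ counts the points of $K$ that $f$ pushes off $K$ into $A$ while, seen through $r$, they do not move along $K$. By additivity,
\begin{equation}\label{eq:cut}
i(K,A)+i(K,B)=I(h)=1.
\end{equation}
The cut indices do not depend on $r$. Indeed, identify $K$ with $[0,1]$ or a point; if $r'$ is a second retraction, each $r_s=(1-s)r+sr'$ is a retraction, so the compact set $\{(x,s):x\in K,\ r_sf(x)=x\}$ is covered by the disjoint open sets $V_A\times[0,1]$ and $V_B\times[0,1]$, and homotopy invariance applies on each of them.

If $K=\{p\}$ is a point, then $i(K,A)=1$ when $f(p)\in A$, and $i(K,A)=0$ when $f(p)\in B$.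

\section{The strip formula}\label{sec:strip}

\subsection*{The count on the interval}
The scheme of the proof of Theorem~\ref{thm:main} is visible for $X=[0,1]$ and $\eta=\mathrm{id}$. Suppose that $f$ has no fixed point, and cut $[0,1]$ at $t_1<\dots<t_{n-1}$ into $n\ge2$ strips $[t_{j-1},t_j]$, where $t_0=0$ and $t_n=1$. Each cut $t_j$ moves to the right or to the left, so it points out of exactly one of the two strips that it bounds; this is \eqref{eq:cut}. On a strip, $f(x)-x$ has constant sign. For a middle strip, exactly one of $f(t_{j-1})<t_{j-1}$ and $f(t_j)>t_j$ therefore holds. On the first strip the sign is positive because $f(0)>0$, so $t_1$ points out of it, and on the last strip the sign is negative, so $t_{n-1}$ points out of it. Thus each strip has exactly one cut pointing out of it. Counting the pairs that consist of a strip and a cut pointing out of it, we get $n-1$ by cuts and $n$ by strips, which is absurd.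

For a general arc folder, \eqref{eq:cut} provides the count by cuts. The count by strips is the following proposition. We say that a compact set $S\subset\mathbb R^N$ is \emph{contractible in its neighborhoods} if for every open set $O\subset\mathbb R^N$ with $S\subset O$ the inclusion $S\to O$ is null-homotopic, that is, homotopic in $O$ to a constant map. A contractible set has this property. So does the curve in Example~\ref{ex:folders}(b), by Section~\ref{sec:folders}, although it is not contractible.

\begin{proposition}[Strip formula]\label{prop:strip}
Let $X$ be a compact metric space and $f:X\to X$ a map. Let $X=S\cup R_1\cup\dots\cup R_m$ with $m\ge1$, where all sets are closed, $S$ is a continuum, the $R_i$ are pairwise disjoint, and each $K_i=S\cap R_i$ is an arc or a point. Assume: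
\begin{itemize}
\item[(i)] $S\subset\mathbb R^N$ for some $N$, and $S$ is contractible in its neighborhoods;
\item[(ii)] there is a map $\rho:S\to[0,1]$ with $\rho(f(x))\neq\rho(x)$ whenever $x\in S$ and $f(x)\in S$.
\end{itemize}
Then $\sum_{i=1}^m i(K_i,R_i)=1$.
\end{proposition}

By (ii), $f$ fixes no point of $S$. The index $i(K_i,R_i)$ refers to the decomposition of $X$ into $R_i$ and $S\cup\bigcup_{j\neq i}R_j$, which meet in $K_i$. Hypothesis (ii) says that $S$ is thin compared with the displacement of $f$: a point that stays in $S$ moves in the one long direction of $S$, which $\rho$ records. We fix retractions $r_i:X\to K_i$, write $h_i=r_if|_{K_i}$ and $\Phi_i=\mathrm{Fix}(h_i)$, and sort the points of $S$ by where they go: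
\[
C=S\cap f^{-1}(S),\qquad C_\pm=\{x\in C:\pm(\rho f(x)-\rho(x))>0\},\qquad E_i=S\cap f^{-1}(R_i).
\]
Points of $C_+$ stay in $S$ and move up, points of $C_-$ stay and move down, and points of $E_i$ land in $R_i$. By (ii), $C=C_+\sqcup C_-$ and both sets are compact. The $E_i$ are compact and pairwise disjoint, $S=C\cup E_1\cup\dots\cup E_m$, and
\begin{equation}\label{eq:exit}
E_i\cap C=S\cap f^{-1}(K_i),\qquad E_i\setminus C=S\cap f^{-1}(R_i\setminus K_i).
\end{equation}

\begin{example}\label{ex:bands}
Let $X=[-1,2]\times[0,1]$, $S=[0,1]^2$, $R_1=[-1,0]\times[0,1]$, $R_2=[1,2]\times[0,1]$ and $\rho(x,y)=y$. Let $f(x,y)=(a(y),b(y))$, where $b(y)\ne y$ whenever $0\le a(y)\le1$, so that (ii) holds. With horizontal retractions, $h_1$ and $h_2$ are both copies of $b$. Each fixed point $y$ of $b$ has $a(y)<0$ or $a(y)>1$, so it is counted in exactly one of the two outward indices, and their sum is $I(b)=1$.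

For later use, let $b$ have exactly three fixed points $y_1<y_2<y_3$, all in $(0,1)$, with $b(y)-y$ positive below $y_1$ and changing sign at each $y_j$. By Example~\ref{ex:arcindex} their indices are $1,-1,1$. Take disjoint closed intervals $J_j\subset(0,1)$ with $y_j$ in the interior of $J_j$, and let $a>1$ inside $J_1$ and $J_3$, $a<0$ inside $J_2$, and $0<a<1$ off $J_1\cup J_2\cup J_3$. Then $S$ consists of seven horizontal bands that lie, from the bottom, in $C_+,E_2,C_-,E_1,C_+,E_2,C_-$ (Figure~\ref{fig:bands}), and $i(K_1,R_1)=-1$, $i(K_2,R_2)=2$.
\end{example}

\begin{figure}[ht]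
\centering
\begin{tikzpicture}[scale=0.6]
\fill[gray!10] (-3,0) rectangle (0,7);
\fill[gray!10] (4,0) rectangle (7,7);
\foreach \y in {1,3,5} \fill[gray!35] (0,\y) rectangle (4,{\y+1});
\draw (-3,0) rectangle (7,7);
\draw[very thick] (0,0)--(0,7) (4,0)--(4,7);
\node at (-2.2,6.4) {$R_1$}; \node at (6.2,6.4) {$R_2$};
\node[below] at (0,0) {$K_1$}; \node[below] at (4,0) {$K_2$}; \node[below] at (2,0) {$S$};
\foreach \y in {0.5,4.5} {\node at (2,\y) {$C_+$}; \draw[->] (3.1,{\y-0.3})--(3.1,{\y+0.3});}
\foreach \y in {2.5,6.5} {\node at (2,\y) {$C_-$}; \draw[->] (3.1,{\y+0.3})--(3.1,{\y-0.3});}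
\foreach \y in {1.5,5.5} {\node at (2,\y) {$E_2$}; \draw[->] (2.7,\y)--(3.6,\y);
  \fill (4,\y) circle (4pt); \node[right] at (4.1,\y) {$+1$};}
\node at (2,3.5) {$E_1$}; \draw[->] (1.3,3.5)--(0.4,3.5);
\fill (0,3.5) circle (4pt); \node[left] at (-0.1,3.5) {$-1$};
\draw[->] (7.6,3.5)--(9.2,3.5) node[midway,above] {$\tilde\theta$};
\draw[thick] (10.5,0.5)--(10.5,6.5);
\foreach \y/\j in {0.5/0,2.5/1,4.5/2,6.5/3} {\fill (10.5,\y) circle (4pt); \node[left] at (10.4,\y) {$v_{\j}$};}
\foreach \y/\j in {1.5/2,3.5/1,5.5/2} \node[right] at (10.6,\y) {over $e_{\j}$};
\end{tikzpicture}
\caption{A strip $S$ between two arcs $K_1,K_2$. On the white bands $f$ keeps points in $S$ and moves them up ($C_+$) or down ($C_-$); on the dark bands $E_i$ it sends them into $R_i$. The dots are the fixed points counted by the outward cut indices, which are $-1$ and $2$. The map $\tilde\theta$ sends each white band to a vertex and each dark band onto an edge of the path on the right.}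
\label{fig:bands}
\end{figure}

\subsection*{The polyhedral case and the difficulty}
If $S\subset\mathbb R^N$ is a contractible compact polyhedron, the formula follows from the Lefschetz--Hopf theorem, and (ii) is needed only to keep fixed points of $f$ out of $S$. Let $g:S\to S$ be $f$ on $C$ and $r_if$ on $E_i$; by \eqref{eq:exit} the definitions agree on overlaps. Then $I(g)=1$, and $g$ has no fixed point in $C$, so $1=\sum_iI(g|V_i)$ for the open sets $V_i=E_i\setminus C$ of $S$. Let $p:O\to S$ be a retraction of an open neighborhood of $S$. The map $gp$ sends $p^{-1}(V_i)$ into $K_i\subset S$, and commutativity, once with $Y=S$ and once with $Y=K_i$, gives $I(g|V_i)=I(h_i|V_i\cap K_i)=i(K_i,R_i)$.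

A general strip need not be an ENR, and then $g$ has no index. One can extend $g$ over $\mathbb R^N$ and look for a compact polyhedral neighborhood $P$ of $S$ that the extension maps into itself, but we have no control over the extension near $C$. Near the sets that are mapped into an arc $K_i$ we do have control, because there the extension can be chosen with values in $K_i\subset S$. This suffices to construct $P$ if every orbit reaches such a set in bounded time. For $g$ nothing guarantees this, since an orbit may alternate between $C_+$ and $C_-$. So we want to keep $f$ only on a part of $C_+$, where $\rho$ increases by a definite amount at each step, or only on a part of $C_-$, and to send everything else into the arcs.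

Figure~\ref{fig:bands} shows that we cannot keep $f$ on all of $C_+$. The region between the two $C_+$ bands is connected, and $f$ maps its lower edge into $K_2$ and its upper edge into $K_1$, so no continuous modification sends the region into the disjoint union of $K_1$ and $K_2$. If we keep $f$ on one white band only, each complementary region borders that band along a single $E_i$ and can be sent into $K_i$. In general the role of the white bands is played by the preimages of the vertices of a tree. Each vertex gives one equation, and the strip formula is the sum of these equations.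

\begin{remark}\label{rem:hyp}
Hypothesis (i) cannot be omitted. Let $S$ be the unit circle, $p_1=(-1,0)$, $p_2=(1,0)$, $R_1=[-2,-1]\times\{0\}$, $R_2=[1,2]\times\{0\}$ and $\rho(x,y)=(y+1)/2$. Take a short arc of $S$ centered at $p_i$, and let $f$ map its endpoints to $p_i$ and its interior into $R_i\setminus\{p_i\}$. Let $f$ map the remaining lower arc onto the upper semicircle and the remaining upper arc onto the lower semicircle, left ends to $p_1$ and right ends to $p_2$, and let $f$ be the constant $f(p_i)$ on $R_i$. Then (ii) holds and both outward indices equal $1$. Nor can (ii) be omitted: for $X=[-1,2]$, $S=[0,1]$ and $f\equiv\frac12$ both outward indices are $0$.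
\end{remark}

\section{Proof of the strip formula}\label{sec:stripproof}

We keep the notation of Section~\ref{sec:strip}.

\subsection*{Step 1: a map from the strip to a tree}
Let $\Gamma$ be the graph with two vertices $+$ and $-$ and $m$ edges $e_1,\dots,e_m$, each a copy of $[-1,1]$ with $-1$ attached at $+$ and $1$ attached at $-$. We record the sorting of $S$ in a map $\theta:S\to\Gamma$. On $E_i$ let $d_\pm$ be the distance to $C_\pm\cap E_i$, or the constant $1$ if that set is empty. The sets $C_+\cap E_i$ and $C_-\cap E_i$ are disjoint and compact, so $d_++d_->0$, and $u_i=(d_+-d_-)/(d_++d_-)$ is a map $E_i\to[-1,1]$ with $u_i^{-1}(-1)=C_+\cap E_i$ and $u_i^{-1}(1)=C_-\cap E_i$. Let $\theta$ send $C_+$ to $+$, $C_-$ to $-$, and $x\in E_i$ to the point of $e_i$ with parameter $u_i(x)$. These definitions agree on the overlaps of the finite closed cover $C_+,C_-,E_1,\dots,E_m$, so $\theta$ is continuous. By \eqref{eq:exit},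
\begin{equation}\label{eq:theta}
\theta^{-1}(\pm)=C_\pm,\qquad\theta^{-1}(\operatorname{int}e_i)=S\cap f^{-1}(R_i\setminus K_i),
\end{equation}
where $\operatorname{int}$ denotes the edge without its endpoints.

Here hypothesis (i) enters for the first time. Realize $\Gamma$ as a polyhedron in $\mathbb R^3$, with a retraction onto it from an open neighborhood $\Omega$. Extend $\theta$ to a map $\mathbb R^N\to\mathbb R^3$, restrict it to the preimage $O$ of $\Omega$, and compose with the retraction. This extends $\theta$ to a map $O\to\Gamma$ on an open set $O\supset S$. The inclusion $S\to O$ is null-homotopic, so $\theta$ is null-homotopic. Let $\mathcal T\to\Gamma$ be the universal covering. A constant map lifts, and covering maps have the homotopy lifting property for all spaces, so $\theta$ lifts to a map $\tilde\theta:S\to\mathcal T$. (In Remark~\ref{rem:hyp}, $\theta$ winds once around the circle $\Gamma$ and does not lift.)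

The space $\mathcal T$ is a tree, and each vertex $v$ is an endpoint of exactly one edge over each $e_i$, which we call $(v,i)$. For $m=1$ the tree is a single edge, and for $m=2$ it is a line. If $\tilde e=(v,i)=(v',i)$ is an edge with endpoints $v$ and $v'$, then $\mathcal T\setminus\operatorname{int}\tilde e$ consists of two disjoint closed subtrees $\mathcal T_v\ni v$ and $\mathcal T_{v'}\ni v'$. The \emph{branch}
\begin{equation}\label{eq:branch}
\beta_{v,i}=\operatorname{int}\tilde e\cup\mathcal T_{v'}=\mathcal T\setminus\mathcal T_v
\end{equation}
is open, $\beta_{v,i}\cup\{v\}$ is closed, and $\mathcal T\setminus\{v\}$ is the disjoint union of the branches $\beta_{v,1},\dots,\beta_{v,m}$, which are its components. Put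
\[
C_v=\tilde\theta^{-1}(v),\qquad S_{v,i}=\tilde\theta^{-1}(\beta_{v,i}).
\]
Then $C_v$ is compact and lies in $C_+$ or in $C_-$, the sets $S_{v,i}$ are open in $S$, $S=C_v\sqcup S_{v,1}\sqcup\dots\sqcup S_{v,m}$, and $\overline{S_{v,i}}\subset S_{v,i}\cup C_v$. The property for which the tree was introduced is
\begin{equation}\label{eq:border}
x\in C_v\cap\overline{S_{v,i}}\ \Longrightarrow\ f(x)\in K_i.
\end{equation}
To prove it, write $x=\lim x_k$ with $x_k\in S_{v,i}$. Then $\tilde\theta(x_k)\to v$ in $\beta_{v,i}$. The open star of $v$ meets $\beta_{v,i}$ in $\operatorname{int}(v,i)$, so for large $k$ we have $\tilde\theta(x_k)\in\operatorname{int}(v,i)$ and $f(x_k)\in R_i$ by \eqref{eq:theta}. Hence $f(x)\in R_i$, and $f(x)\in S$ because $x\in C$.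

For fixed $v$ the closures $\overline{S_{v,i}}$ are pairwise disjoint. Indeed, a common point of $\overline{S_{v,i}}$ and $\overline{S_{v,j}}$ with $i\neq j$ either lies outside $C_v$, and then in $S_{v,i}\cap S_{v,j}=\emptyset$, or lies in $C_v$, and then its image is in $K_i\cap K_j=\emptyset$.

\subsection*{Step 2: the map attached to a vertex}
For a vertex $v$ define $g_v:S\to S$ by
\[
g_v=f\ \text{ on }C_v,\qquad g_v=r_if\ \text{ on }\overline{S_{v,i}}.
\]
By \eqref{eq:border} the definitions agree on $C_v\cap\overline{S_{v,i}}$, and there are no other overlaps, so $g_v$ is continuous. On $K_i\cap S_{v,i}$ it coincides with $h_i$. By \eqref{eq:offK} and \eqref{eq:border}, $\Phi_i$ misses $C_v\cap\overline{S_{v,i}}$. Therefore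
\begin{equation}\label{eq:compact}
\Phi_i\cap S_{v,i}=\Phi_i\cap\overline{S_{v,i}}\ \text{ is compact},
\end{equation}
and the integer
\[
\alpha_{v,i}=I(h_i|K_i\cap S_{v,i})=I(h_i;\Phi_i\cap S_{v,i})
\]
is defined. The sum $\sum_i\alpha_{v,i}$ plays the role of the index of $g_v$.

\subsection*{Step 3: the vertex equation}

\begin{lemma}\label{lem:vertex}
For every vertex $v$ of $\mathcal T$ we have $\sum_{i=1}^m\alpha_{v,i}=1$.
\end{lemma}

\begin{proof}
Write $g=g_v$ and $S_i=S_{v,i}$. If $v$ lies over $-$, replace $\rho$ by $1-\rho$ in this proof. Then $\rho g>\rho$ on the compact set $C_v$, and there is $\mu>0$ with $\rho g\ge\rho+2\mu$ on $C_v$. The set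
\[
U=\{x\in S:\rho g(x)>\rho(x)+\mu\}
\]
is open in $S$, contains $C_v$, and contains no fixed point of $g$.

\emph{Extending $g$.} The sets $(S\setminus U)\cap S_i=(S\setminus U)\cap\overline{S_i}$ are compact, pairwise disjoint, and cover $S\setminus U$. The $i$th of them is disjoint from the compact set $S\setminus S_i$. For small $\gamma>0$ their closed $\gamma$-neighborhoods $M_1,\dots,M_m$ in $\mathbb R^N$ are therefore pairwise disjoint compact sets with
\[
(S\setminus U)\cap S_i\subset\operatorname{int}M_i,\qquad M_i\cap S\subset S_i.
\]
Let $M=\bigcup_iM_i$. Then $\operatorname{int}M=\bigsqcup_i\operatorname{int}M_i$ and $S\setminus U\subset\operatorname{int}M$. Since $g(M_i\cap S)\subset K_i$, the map $g|M_i\cap S$ extends to a map $M_i\to K_i$. These maps and $g$ combine to a map on the closed set $S\cup M$, which extends to $\hat g:\mathbb R^N\to\mathbb R^N$. Thus $\hat g|_S=g$ and $\hat g(M_i)\subset K_i\subset S$.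

\emph{Points near $S$ fall into $S$ in bounded time.} Choose an integer $k\ge1$ with $k\mu\ge1$. If $x\in S$ and none of $x,g(x),\dots,g^{k-1}(x)$ lies in $\operatorname{int}M$, then all of them lie in $U$, and $\rho(g^k(x))>\rho(x)+k\mu\ge1$, which is impossible. This is where (ii) is used. It follows that the open set
\[
W=\bigcup_{j=0}^{k-1}\hat g^{-j}(\operatorname{int}M)\subset\mathbb R^N
\]
contains $S$. If $x\in W$ and $\hat g^j(x)\in\operatorname{int}M$ with $j\le k-1$, then $\hat g^{j+1}(x)\in S$, and $\hat g(S)\subset S$. Hence $\hat g^k(W)\subset S$.

\emph{An absorbing polyhedron.} The map $\hat g$ may increase the distance $d_S(x)$ from $x$ to $S$, but on $W$ it does so for fewer than $k$ steps. A weighted maximum along the orbit gives a function that decreases at every step. Define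
\[
L:\mathbb R^N\to[0,\infty),\qquad L(x)=\max_{0\le j\le k}2^j\,d_S(\hat g^j(x)).
\]
This function is continuous, vanishes on $S$, and satisfies $L\ge d_S$. For $x\in W$ we have $\hat g^{k+1}(x)\in S$, so
\[
L(\hat g(x))=\max_{1\le j\le k+1}2^{j-1}d_S(\hat g^j(x))=\max_{1\le j\le k}2^{j-1}d_S(\hat g^j(x))\le\tfrac12L(x).
\]
Choose $\delta>0$ with $\{d_S\le\delta\}\subset W$. The set $\{L\le\delta/2\}$ is closed and bounded, and it lies in the open set $\{L<\delta\}\subset W$. Take a cubical grid in $\mathbb R^N$ whose cubes have diameter less than the distance from $\{L\le\delta/2\}$ to $\{L\ge\delta\}$, and let $P$ be the union of the closed cubes that meet $\{L\le\delta/2\}$. Then $P$ is a compact polyhedron. The cubes containing a given point form a neighborhood of that point, so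
\[
S\subset\{L\le\delta/2\}\subset\operatorname{int}P\subset P\subset\{L<\delta\}\subset W.
\]
Consequently $\hat g(P)\subset\{L\le\delta/2\}\subset\operatorname{int}P$ and $\hat g^k(P)\subset S$.

\emph{The total index.} Let $\varphi=\hat g|_P:P\to P$. We know little about $\varphi$ itself, but $\varphi^k$ factors through the inclusion $S\to\operatorname{int}P$, which is null-homotopic by (i). So $\varphi_*^k=0$ on the reduced homology $\tilde H_*(P;\mathbb Q)$, and $\varphi_*$, being nilpotent there, has trace $0$ in each degree. On $H_0(P;\mathbb Q)/\tilde H_0(P;\mathbb Q)\cong\mathbb Q$ it induces the identity. The Lefschetz--Hopf formula gives $I(\varphi)=1$. All fixed points of $\varphi$ lie in $\operatorname{int}P$, so excision and commutativity, with $V=\operatorname{int}P$ and $Y=P$, show that $\hat g|\operatorname{int}P:\operatorname{int}P\to\mathbb R^N$ has index $1$.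

\emph{Localization.} A fixed point $x$ of $\hat g$ in $P$ satisfies $x=\hat g^k(x)\in S$ and $x\notin U$, so $x\in\operatorname{int}M$. Conversely, a fixed point of $\hat g$ in $M_i$ lies in $K_i\subset S\subset\operatorname{int}P$. Thus $\hat g$ has the same compact set of fixed points in $\operatorname{int}P$ and in $\operatorname{int}M$, and excision and additivity give $1=\sum_iI(\hat g|\operatorname{int}M_i)$. Since $\hat g(\operatorname{int}M_i)\subset K_i$, commutativity with $Y=K_i$ identifies the $i$th term with the index of $g$ restricted to $K_i\cap\operatorname{int}M_i\to K_i$. This set is an open subset of $K_i\cap S_i$, where $g=h_i$. It contains every fixed point $x$ of $h_i$ in $K_i\cap S_i$: such an $x$ is a fixed point of $\hat g$ in $P$, so it lies in some $\operatorname{int}M_j$, and $M_j\cap S\subset S_j$ forces $j=i$. By excision the $i$th term is $\alpha_{v,i}$.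
\end{proof}

\subsection*{Step 4: the edge equation and the sum}
For an edge $\tilde e$ of $\mathcal T$ over $e_i$ with endpoints $v,v'$, formula \eqref{eq:branch} gives $\beta_{v,i}\cap\beta_{v',i}=\operatorname{int}\tilde e$. By \eqref{eq:compact}, the set $F=\Phi_i\cap\tilde\theta^{-1}(\operatorname{int}\tilde e)$ is the intersection of the compact sets $\Phi_i\cap S_{v,i}$ and $\Phi_i\cap S_{v',i}$. So $\Phi_i$ is the disjoint union of the three compact sets $F$, $F_v=\Phi_i\cap\tilde\theta^{-1}(\mathcal T_v)$ and $F_{v'}=\Phi_i\cap\tilde\theta^{-1}(\mathcal T_{v'})$. Put $\nu(\tilde e)=I(h_i;F)$. By \eqref{eq:branch}, $\alpha_{v,i}=\nu(\tilde e)+I(h_i;F_{v'})$ and $\alpha_{v',i}=\nu(\tilde e)+I(h_i;F_v)$. The three indices add up to $I(h_i)=1$, and we obtain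
\begin{equation}\label{eq:edge}
\alpha_{v,i}+\alpha_{v',i}=1+\nu(\tilde e).
\end{equation}

The tree $\mathcal T$ is locally finite, so the compact set $\tilde\theta(S)$ lies in a finite subcomplex, and hence in a finite subtree $\mathcal T_0$. Let $n_0\ge1$ be the number of its vertices; it has $n_0-1$ edges. Let $\mathcal E_i$ be the set of its edges over $e_i$. Two facts remain. First, if $v$ is a vertex of $\mathcal T_0$ and $(v,i)\notin\mathcal E_i$, then the connected set $\mathcal T_0$ contains $v$ and misses $\operatorname{int}(v,i)$. So $\mathcal T_0$ lies in the subtree $\mathcal T_v$ of \eqref{eq:branch}, $S_{v,i}=\emptyset$, and $\alpha_{v,i}=0$. Second, by \eqref{eq:theta}, $K_i\cap f^{-1}(R_i\setminus K_i)$ is the disjoint union of the open sets $K_i\cap\tilde\theta^{-1}(\operatorname{int}\tilde e)$, $\tilde e\in\mathcal E_i$, so $\sum_{\tilde e\in\mathcal E_i}\nu(\tilde e)=i(K_i,R_i)$ by additivity.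

Sum the equations of Lemma~\ref{lem:vertex} over the vertices of $\mathcal T_0$. The pairs $(v,i)$ that can contribute correspond to the pairs formed by an edge of $\mathcal T_0$ and one of its endpoints. Grouping them by edges and using \eqref{eq:edge}, we get
\[
n_0=\sum_{v}\sum_{i}\alpha_{v,i}=\sum_{i}\sum_{\tilde e\in\mathcal E_i}\big(1+\nu(\tilde e)\big)=n_0-1+\sum_ii(K_i,R_i).
\]
This proves Proposition~\ref{prop:strip}.\hfill$\square$

\begin{example}\label{ex:check}
In Example~\ref{ex:bands}, $\mathcal T_0$ is the path $v_0v_1v_2v_3$ of Figure~\ref{fig:bands}, and each $S_{v,i}$ is the part of $S$ above or below the white band $C_v$, or is empty. Both $h_1$ and $h_2$ have fixed points at the heights $y_1,y_2,y_3$ with indices $1,-1,1$. At $v_1$, the part below is $S_{v_1,2}$ and contains the height $y_1$, while the part above is $S_{v_1,1}$ and contains $y_2,y_3$; so $(\alpha_{v_1,1},\alpha_{v_1,2})=(0,1)$. At $v_2$, the part below is $S_{v_2,1}$ and contains $y_1,y_2$, while the part above is $S_{v_2,2}$ and contains $y_3$; the pair is again $(0,1)$. At $v_0$ and $v_3$ the set $S_{v,1}$ is empty and $S_{v,2}$ contains all three heights, which gives $(0,1)$ once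 more. The edge equations read $1+1=1+1$, $0+0=1+(-1)$ and $1+1=1+1$, and the sum reads $4=3+(-1+2)$.
\end{example}

\section{Strips of an arc folder}\label{sec:folders}

It remains to verify (i) and (ii) for thin strips. We do the local work for chainable fibers, so that it also serves Theorem~\ref{thm:dendrite}. Three standard theorems are needed.
\begin{itemize}
\item \emph{Borsuk's homotopy extension theorem.} Let $P$ be closed in a compact metric space $Y$ and let $O\subset\mathbb R^N$ be open. A homotopy $P\times[0,1]\to O$ whose initial map extends to a map $Y\to O$ extends to a homotopy $Y\times[0,1]\to O$ that starts at the given extension.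
\item \emph{Hurewicz's inequality.} For a map $\eta:X\to D$ of compact metric spaces, $\dim X\le\dim D+\sup_t\dim\eta^{-1}(t)$.
\item \emph{The Menger--N\"obeling theorem.} A compact metric space of dimension at most $n$ embeds in $\mathbb R^{2n+1}$.
\end{itemize}
A chainable continuum has dimension at most $1$, because it has arbitrarily fine open covers in which each point lies in at most two sets. So an arc folder has dimension at most $2$ and embeds in $\mathbb R^5$.

Let $\eta:X\to D$ be a surjection of compact metric spaces with connected fibers. If $U\subset X$ is open and contains $\eta^{-1}(t)$, then $G=D\setminus\eta(X\setminus U)$ is an open neighborhood of $t$ with $\eta^{-1}(G)\subset U$. If $Y\subset D$ is a continuum, then so is $\eta^{-1}(Y)$: were it a disjoint union of two nonempty compact sets, each fiber would lie in one of them, and their images would be disjoint compact sets covering $Y$.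

\begin{lemma}\label{lem:chain}
Let $K$ be a chainable continuum and $\varepsilon>0$. There is a map $\sigma:K\to[0,1]$ such that $\sigma(x)=\sigma(y)$ implies $d(x,y)<\varepsilon$.
\end{lemma}

\begin{proof}
For an arc or a point take an embedding. In general, let $U_1,\dots,U_l$ be a cover as in the definition, let $\psi_1,\dots,\psi_l$ be a partition of unity with $\psi_j=0$ off $U_j$, and put $\sigma=\frac1l\sum_jj\psi_j$. At each $x$, the indices $j$ with $\psi_j(x)>0$ are one integer or two consecutive integers, and $l\sigma(x)$ is either that integer or strictly between the two. In both cases $\psi_j(x)>0$ for the integer part $j$ of $l\sigma(x)$. So every point preimage of $\sigma$ lies in a single $U_j$.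
\end{proof}

For $x,y\in\mathbb R^N$ let $[x,y]$ be the segment from $x$ to $y$.

\begin{lemma}[Near a fiber]\label{lem:near}
Let $X\subset\mathbb R^N$ be compact, $\eta:X\to D$ a map to a compact metric space, and $t\in D$ a point whose fiber $K=\eta^{-1}(t)$ is a chainable continuum.
\begin{itemize}
\item[(a)] For every $\varepsilon>0$ there are a map $\rho:X\to[0,1]$ and an open neighborhood $G$ of $t$ such that $x,y\in\eta^{-1}(G)$ and $\rho(x)=\rho(y)$ imply $|x-y|<\varepsilon$.
\item[(b)] For every open set $O\subset\mathbb R^N$ containing $K$ there is an open neighborhood $G$ of $t$ such that $\eta^{-1}(G)\subset O$ and the inclusion $\eta^{-1}(G)\to O$ is null-homotopic.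
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\rho:X\to[0,1]$ extend the map $\sigma$ of Lemma~\ref{lem:chain}. The compact set $\{(x,y)\in X^2:\rho(x)=\rho(y),\ |x-y|\ge\varepsilon\}$ misses $K\times K$, so its image under $\eta\times\eta$ is compact and misses $(t,t)$. Choose $G$ such that $G\times G$ misses this image.

(b) The idea is to replace $K$ by a polygonal path that follows it closely. Choose $\delta>0$ such that $O$ contains the open ball of radius $\delta$ about each point of $K$. Let $\sigma:K\to[0,1]$ be as in Lemma~\ref{lem:chain} for $\varepsilon=\delta$, and let $J=\sigma(K)$, a compact interval or a point. On the compact set $\{(x,y)\in K^2:|x-y|\ge\delta\}$ the function $|\sigma(x)-\sigma(y)|$ is positive, so there is $\kappa>0$ such that $|\sigma(x)-\sigma(y)|<\kappa$ implies $|x-y|<\delta$. Let $c_0<\dots<c_l$ be a partition of $J$ of mesh less than $\kappa$ (with $l=0$ if $J$ is a point), choose $x_j\in K$ with $\sigma(x_j)=c_j$, and let $w:J\to\mathbb R^N$ be the piecewise linear map with $w(c_j)=x_j$. For $x\in K$, the point $w\sigma(x)$ is a convex combination of at most two points $x_j$ with $|\sigma(x)-c_j|<\kappa$, and these lie in the open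 $\delta$-ball about $x$. So $[x,w\sigma(x)]\subset O$ for all $x\in K$, and in particular $w(J)=w\sigma(K)\subset O$. Extend $\sigma$ to a map $X\to J$. The set $U=\{x\in X:[x,w\sigma(x)]\subset O\}$ contains $K$, and it is open in $X$ because segments are compact and vary continuously with $x$. On $U$ the inclusion is linearly homotopic in $O$ to $w\sigma$, which factors through the contractible space $J$. Choose $G$ with $\eta^{-1}(G)\subset U$.
\end{proof}

Part (b) depends on $O$: the smaller $O$ is, the thinner the strips that it covers. Hypothesis (i) concerns a fixed strip and all $O$, so we must subdivide the strip and glue null-homotopies. A circle is a union of two arcs meeting in two points, so gluing needs a condition on the intersection.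

\begin{lemma}[Gluing]\label{lem:glue}
Let $O\subset\mathbb R^N$ be open and let $S',S''\subset O$ be compact sets such that $K=S'\cap S''$ is an arc or a point. If the inclusions $S'\to O$ and $S''\to O$ are null-homotopic, then so is the inclusion $S'\cup S''\to O$.
\end{lemma}

\begin{proof}
Let $q:S''\to K$ be a retraction and let $H:S''\times[0,1]\to O$ satisfy $H(x,0)=x$ and $H(x,1)=c$ for all $x$. Define $\Lambda:S''\times[0,2]\to O$ by $\Lambda(x,s)=H(x,s)$ for $s\le1$ and $\Lambda(x,s)=H(q(x),2-s)$ for $s\ge1$. This is a homotopy from the inclusion to $q$. It moves the points of $K$, but each of them goes out and returns along the same path: $\Lambda(x,s)=H(x,\min(s,2-s))$ for $x\in K$. Such tracks can be shrunk. On the closed subset $P=(S''\times\{0,2\})\cup(K\times[0,2])$ of $S''\times[0,2]$ define, for $0\le\tau\le1$,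
\[
\Lambda_\tau=\Lambda\ \text{ on }S''\times\{0,2\},\qquad\Lambda_\tau(x,s)=H\big(x,(1-\tau)\min(s,2-s)\big)\ \text{ on }K\times[0,2].
\]
Both formulas give $x$ on $K\times\{0,2\}$, and $\Lambda_0=\Lambda|_P$. By Borsuk's theorem the homotopy $\Lambda_\tau$ extends over $S''\times[0,2]$. Its final map is a homotopy in $O$ from the inclusion of $S''$ to $q$ that keeps every point of $K$ fixed. Combined with the stationary homotopy on $S'$, it shows that the inclusion $S'\cup S''\to O$ is homotopic to a map that factors through the inclusion $S'\to O$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]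
Let $\eta:X\to[0,1]$ be an arc folder with $X\subset\mathbb R^5$, and write $K_t=\eta^{-1}(t)$.

\emph{Every strip $S=\eta^{-1}([a,b])$, $a<b$, satisfies {\rm(i)}.} Let $O\supset S$ be open. For $t\in[a,b]$ take the neighborhood of $t$ given by Lemma~\ref{lem:near}(b). By Lebesgue's lemma there is a partition $a=s_0<\dots<s_l=b$ such that each $[s_{j-1},s_j]$ lies in one of these neighborhoods, so that $\eta^{-1}([s_{j-1},s_j])\to O$ is null-homotopic. The sets $\eta^{-1}([a,s_{j-1}])$ and $\eta^{-1}([s_{j-1},s_j])$ meet in $K_{s_{j-1}}$. Lemma~\ref{lem:glue} and induction on $j$ show that $\eta^{-1}([a,s_j])\to O$ is null-homotopic for $j=1,\dots,l$.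

\emph{Thin strips satisfy {\rm(ii)}.} Suppose that $f:X\to X$ has no fixed point, and let $\varepsilon=\min_x|x-f(x)|>0$. For each $t$ let $\rho_t$ and $G_t$ be given by Lemma~\ref{lem:near}(a). Then $\rho_t(f(x))\neq\rho_t(x)$ whenever $x$ and $f(x)$ lie in $\eta^{-1}(G_t)$. Choose $0=t_0<t_1<\dots<t_n=1$ with $n\ge2$ such that each $[t_{j-1},t_j]$ lies in some $G_t$. The strip $S_j=\eta^{-1}([t_{j-1},t_j])$ is a continuum and satisfies (ii) with the corresponding $\rho_t$.

\emph{The count.} Put $A_j=\eta^{-1}([0,t_j])$ and $B_j=\eta^{-1}([t_j,1])$. Apply Proposition~\ref{prop:strip} to $S_j$, taking as the sets $R_i$ the set $A_{j-1}$ if $j\ge2$ and the set $B_j$ if $j\le n-1$. There is at least one such set because $n\ge2$; they are disjoint, they cover $X$ together with $S_j$, and they meet $S_j$ in $K_{t_{j-1}}$ and $K_{t_j}$. The sum of the $n$ resulting equations is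
\[
n=\sum_{j=1}^{n-1}\big(i(K_{t_j},A_j)+i(K_{t_j},B_j)\big),
\]
and the right side equals $n-1$ by \eqref{eq:cut}. This contradiction shows that $f$ has a fixed point.
\end{proof}

The proof uses two different properties of the fibers. At the cuts $t_j$ and $s_j$ it needs an arc or a point, for the retractions, for \eqref{eq:cut} and for the gluing. At all other $t$ it needs only Lemma~\ref{lem:near}, for which chainability is enough. Of the base it uses that finitely many points cut it into small pieces, with one piece more than there are cuts. Theorem~\ref{thm:dendrite} keeps exactly these features.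

\section{Dendrites as bases}\label{sec:dendrites}

Let $D$ be a dendrite with metric $d$. We use the following standard facts.
\begin{itemize}
\item[(D1)] Any two points $p\ne q$ of $D$ are the endpoints of a unique arc, which in this section we denote by $[p,q]$; put $[p,p]=\{p\}$.
\item[(D2)] Components of open subsets of $D$ are open, and connected open subsets are arcwise connected. So a connected open set that contains $p$ and $q$ contains $[p,q]$, and two points $p,q\neq z$ lie in the same component of $D\setminus\{z\}$ if and only if $z\notin[p,q]$.
\item[(D3)] For a finite tree or point $T\subset D$, the first-point retraction $r:D\to T$ is the map determined by $[x,r(x)]\cap T=\{r(x)\}$. For every $\lambda>0$ there is such a $T$ with $d(r(x),x)<\lambda$ for all $x$ \cite[Theorem~10.27]{Nadler}.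
\item[(D4)] The branch points of $D$, which are the points whose complement has at least three components, form a countable set \cite[Theorem~10.23]{Nadler}.
\end{itemize}
By (D3), $\dim D\le1$: preimages under $r$ of fine open covers of $T$ in which each point lies in at most two sets are covers of $D$ of the same kind and of arbitrarily small mesh.

Call $z\in D$ \emph{two-sided} if $D\setminus\{z\}$ has exactly two components $U$ and $U'$. Both are open, so $\overline U\subset U\cup\{z\}$, and equality holds because $D$ is connected. The closed sets $U\cup\{z\}$ and $U'\cup\{z\}$ are the \emph{sides} of $z$. For a finite set $Z$ of two-sided points, the closures of the components of $D\setminus Z$ are the \emph{$Z$-pieces}. They are continua. If $V$ is a component of $D\setminus Z$, then $\overline V\setminus V\subset Z$, since the other components are open.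

\begin{lemma}\label{lem:pieces}
Let $Z\subset D$ be a finite set of two-sided points.
\begin{itemize}
\item[(a)] Let $z\notin Z$ be two-sided. One $Z$-piece is the union of two $(Z\cup\{z\})$-pieces that meet exactly in $z$, and the remaining $(Z\cup\{z\})$-pieces are the remaining $Z$-pieces. The number of $Z$-pieces is $|Z|+1$.
\item[(b)] Each $z\in Z$ lies in exactly two $Z$-pieces, one in each side of $z$.
\item[(c)] Let $Y$ be a $Z$-piece and $Y\cap Z=\{z_1,\dots,z_m\}$, and let $D_i$ be the side of $z_i$ that does not contain $Y$. Then $D=Y\cup D_1\cup\dots\cup D_m$, the $D_i$ are pairwise disjoint, and $D_i\cap Y=\{z_i\}$. If $Z\neq\emptyset$, then $m\ge1$.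
\end{itemize}
\end{lemma}

\begin{proof}
We first make an observation. Let $z$ be two-sided, $U$ a component of $D\setminus\{z\}$, and $N$ a connected open neighborhood of $z$. Then $N\cap U$ is connected, because by (D2) it contains $[p,q]$ for all $p,q\in N\cap U$; and $z\in\overline{N\cap U}$, because $z\in\overline U$ and $N$ is open.

(a) Let $V$ be the component of $D\setminus Z$ containing $z$, and let $U,U'$ be the components of $D\setminus\{z\}$. By the observation, $V\setminus\{z\}$ has the two components $V\cap U$ and $V\cap U'$, and $z$ lies in both closures. The closures lie in the two sides of $z$, so they meet exactly in $z$, and their union is $\overline V$. The other components of $D\setminus Z$ do not change. Each added point raises the number of pieces by one, and for $Z=\emptyset$ the only piece is $D$.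

(b) By (a), applied to $Z\setminus\{z\}$ and $z$, there are two $Z$-pieces that contain $z$, one in each side. Every other $Z$-piece is the closure of a component of $D\setminus(Z\setminus\{z\})$ that is disjoint from the open component containing $z$, so it does not contain $z$.

(c) Let $Y=\overline V$. The connected set $V$ lies in one component of $D\setminus\{z_i\}$. The other component $U_i$ is open and misses $V$, so it misses $Y$; thus $D_i=U_i\cup\{z_i\}$ and $D_i\cap Y=\{z_i\}$. Let $x\in D\setminus Y$ and $p\in V$. The first point of $[p,x]$ outside $V$ lies in $\overline V\setminus V\subset Y\cap Z$, so it is some $z_i$. By (D2), $x$ and $p$ lie in different components of $D\setminus\{z_i\}$, so $x\in U_i$. For $i\neq j$, the connected set $D_i$ misses $z_j\in Y$, so it lies in one component of $D\setminus\{z_j\}$. That component contains $z_i\in Y$, so it is not $U_j$, and $D_i\cap D_j=\emptyset$. If $Z\neq\emptyset$, then $V$ is a proper open subset of the connected space $D$, so $\overline V\setminus V\neq\emptyset$.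
\end{proof}

\begin{lemma}\label{lem:small}
Under the hypotheses of Theorem~\ref{thm:dendrite}, for every $\lambda>0$ and every finite set $Z_0$ of good points there is a finite set $Z\supset Z_0$ of good points such that all $Z$-pieces have diameter less than $\lambda$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pieces}(a), adding good points only subdivides pieces, so we may assume $Z_0=\emptyset$. Take $T$ and $r$ as in (D3) with $d(r(x),x)<\lambda/4$. If $T$ is a point, then $D$ has diameter at most $\lambda/2$, and $Z=\emptyset$ works. Otherwise divide each edge of $T$ into subarcs of diameter less than $\lambda/8$, and choose a good point in the interior of each subarc; the interior contains a nondegenerate arc. Let $Z$ be the set of the chosen points. Each component of $T\setminus Z$ lies in a union of subarcs with a common endpoint, so its diameter is less than $\lambda/4$.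

We claim that $r^{-1}(z)=\{z\}$ for $z\in Z$. Suppose that $x\neq z$ and $r(x)=z$, so that $[x,z]\cap T=\{z\}$. The point $z$ is interior to an edge of $T$; let $p_1,p_2$ be the endpoints of that edge. Then $z\in[p_1,p_2]$, and $[x,z]\cup[z,p_j]$ is an arc, hence equal to $[x,p_j]$. By (D2), the points $x,p_1,p_2$ lie in three different components of $D\setminus\{z\}$, although $z$ is two-sided. This proves the claim.

Hence $r$ maps $D\setminus Z$ into $T\setminus Z$, and it maps each component of $D\setminus Z$ into a component of $T\setminus Z$. Two points of one component of $D\setminus Z$ are at distance less than $3\lambda/4$, and the pieces have diameter at most $3\lambda/4$.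
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dendrite}]
The base and the fibers have dimension at most $1$, so $\dim X\le2$ and we may assume $X\subset\mathbb R^5$.

\emph{Preimages of pieces satisfy {\rm(i)}.} Let $Z$ be a finite set of good points, $Y$ a $Z$-piece, and $O\supset\eta^{-1}(Y)$ open in $\mathbb R^5$. Cover $Y$ by the neighborhoods of its points given by Lemma~\ref{lem:near}(b). By Lebesgue's lemma and Lemma~\ref{lem:small} there is a finite set $Z'\supset Z$ of good points such that every $Z'$-piece contained in $Y$ lies in one of these neighborhoods. Consider, for a set $Z''$ with $Z\subset Z''\subset Z'$, the statement: for every $Z''$-piece $Y''\subset Y$ the inclusion $\eta^{-1}(Y'')\to O$ is null-homotopic. It holds for $Z''=Z'$. It passes from $Z''$ to $Z''\setminus\{z\}$ for $z\in Z''\setminus Z$: by Lemma~\ref{lem:pieces}(a), a piece for the smaller set is a $Z''$-piece or a union of two $Z''$-pieces meeting in $z$, and in the second case the preimages meet in the arc or point $\eta^{-1}(z)$, so that Lemma~\ref{lem:glue} applies. For $Z''=Z$ the statement covers $Y$ itself.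

\emph{The count.} Suppose that $f:X\to X$ has no fixed point, let $\varepsilon=\min_x|x-f(x)|>0$, and let $\rho_t$ and $G_t$, $t\in D$, be given by Lemma~\ref{lem:near}(a). By Lebesgue's lemma and Lemma~\ref{lem:small} there is a finite set $Z$ of good points such that each $Z$-piece lies in some $G_t$. The preimage of such a piece is a continuum and satisfies (ii) with $\rho_t$.

If $Z=\emptyset$, then $\rho_tf-\rho_t$ has no zero on the connected space $X$, so it has constant sign. But it is at most $0$ at a maximum point of $\rho_t$ and at least $0$ at a minimum point, a contradiction.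

If $Z\neq\emptyset$, then by Lemma~\ref{lem:pieces}(c) Proposition~\ref{prop:strip} applies to $S=\eta^{-1}(Y)$, $R_i=\eta^{-1}(D_i)$ and $K_i=\eta^{-1}(z_i)$ for each of the $|Z|+1$ pieces $Y$. Add the resulting equations. By Lemma~\ref{lem:pieces}(b), each $z\in Z$ contributes two terms, namely the cut indices of $\eta^{-1}(z)$ toward the preimages of the two sides of $z$. These preimages are closed, cover $X$ and meet in $\eta^{-1}(z)$, so the two terms add up to $1$ by \eqref{eq:cut}. Hence $|Z|+1=|Z|$, a contradiction. So $X$ has the fpp.

Finally, suppose that all fibers are arcs or points, and let $[p,q]$ be a nondegenerate arc in $D$. By (D2), each $t\in[p,q]\setminus\{p,q\}$ separates $p$ from $q$, so $D\setminus\{t\}$ has at least two components. There are uncountably many such $t$, and by (D4) all but countably many of them are two-sided and hence good.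
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:char}]
The implication (a)$\Rightarrow$(b) is the last sentence of Theorem~\ref{thm:dendrite}. Assume (b). Applied to the identity of $D$, it shows that $D$ has the fpp. Suppose that $D$ is not a dendrite; then it contains a simple closed curve $\Sigma$. If a compact metric space has dimension at most $n$, every map from a closed subset of it to $S^n$ extends over the space \cite[Theorem~VI.4]{HW}. Since $\dim D\le1$ and $\Sigma\cong S^1$, the identity of $\Sigma$ extends to a retraction $p:D\to\Sigma$. Let $\omega$ be a rotation of $\Sigma$ without fixed points. A fixed point $x$ of $\omega p:D\to D$ would lie in $\Sigma$ and satisfy $\omega(x)=x$. So $\omega p$ has no fixed point, which contradicts the fpp of $D$.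
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dold} Dold, \emph{Lectures on Algebraic Topology}.

\bibitem{HW} Hurewicz and Wallman, \emph{Dimension Theory}.

\bibitem{Nadler} Nadler, \emph{Continuum Theory}.

\bibitem{folders} To appear in \emph{Topology Proceedings}, \texttt{http://webpages.csus.edu/mmarsh/folders4-tp.pdf}.

\end{thebibliography}
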